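# Bounded power series with nearly geometric coefficients: the behavior of $M_1(r)$ as $r\to1$

## 1. The theorem: $M_1(r)$ merges with its Cauchy–Schwarz bound

Let $\mathbb D=\{z\in\mathbb C:|z|<1\}$. For $f(z)=\sum_{k\ge0}a_kz^k$ analytic in $\mathbb D$, $0<p\le2$ and $0\le r<1$, put
$$M_p^f(r)=\sum_{k=0}^\infty|a_k|^pr^k,\qquad M_p(r)=\sup_{|f|\le1}M_p^f(r),$$
where the supremum is over all analytic $f$ with $|f(z)|\le1$ for all $z\in\mathbb D$. For $0<p<2$ put
$$N_p(r)=\Big(\frac1{1-r^{2/(2-p)}}\Big)^{1-p/2},\qquad\text{so that}\qquad N_1(r)=\Big(\frac1{1-r^2}\Big)^{1/2}.$$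

**Theorem 1.** $M_1(r)-\left(\dfrac1{1-r^2}\right)^{1/2}\to0$ as $r\to1$.

**Theorem 2.** There is an absolute constant $\delta>0$ such that for every $p\in(0,2)$ there is $C_p$ with
$$0\le N_p(r)-M_p(r)\le C_p(1-r)^{\frac{p-1}2+\delta}\qquad\text{for all } r \text{ sufficiently close to } 1 \text{ (depending on } p).$$
Hence $0\le(1-r^2)^{-1/2}-M_1(r)\le C(1-r)^\delta$ near $r=1$, and $M_p(r)-N_p(r)\to0$ for every $p\in(0,2)$ with $p>1-2\delta$.

Theorem 1 is the case $p=1$ of Theorem 2. No optimality of $\delta$ is claimed.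

In words: take a power series bounded by $1$ in the disk, replace its coefficients by their absolute values, and ask how large the new series can be at the point $r$. One half of the answer is immediate. If $|f|\le1$ then $\sum|a_k|^2\le1$, and Hölder's inequality with exponents $2/p$ and $2/(2-p)$ gives
$$\sum|a_k|^pr^k\le\Big(\sum|a_k|^2\Big)^{p/2}\Big(\sum r^{2k/(2-p)}\Big)^{1-p/2}\le N_p(r).$$
So $M_p\le N_p$, and only the lower bound for $M_p$ needs proof. For $p=1$ this is Cauchy–Schwarz.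

The question is taken from the presentation "On a powered Bohr inequality". It records that $M_p(r)<N_p(r)$ for $0<p<2$ and $2^{p/2-1}<r<1$, that $M_p(r)-N_p(r)\to0$ for $p\in(1,2)$, and that Bombieri and Bourgain (2004) proved $M_1(r)=(1-r^2)^{-1/2}+O\big(\ln^{3/2+\varepsilon}\frac1{1-r}\big)$ for every $\varepsilon>0$. It asks whether the difference tends to $0$ when $p=1$. Both quantities tend to infinity like $(2(1-r))^{-1/2}$, so we must find bounded functions that lose only $o(1)$ out of something of size $(1-r)^{-1/2}$.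

## 2. The exact loss in Cauchy–Schwarz, and three functions tested by hand

Let $p=1$ and $b_k=\sqrt{1-r^2}\,r^k$. Then $\sum b_k^2=1$ and $r^k=N_1(r)b_k$, so $M_1^f(r)=N_1(r)\sum|a_k|b_k$. Expanding the square $\sum(|a_k|-b_k)^2$ gives an identity:
$$N_1(r)-M_1^f(r)=\tfrac12N_1(r)\Big[\Big(1-\sum|a_k|^2\Big)+\sum(|a_k|-b_k)^2\Big].\tag{2.1}$$
Since $N_1(r)\asymp(1-r)^{-1/2}$, Theorem 1 asks for functions $f$ with $|f|\le 1$ whose bracket is $o((1-r)^{1/2})$. The function must be nearly unimodular on the circle, and its Fourier moduli must be close to a geometric sequence, with a prescribed $\ell^2$ accuracy.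

Try $f=z^n$. Then $M_1^f(r)=r^n\le1$, which is hopeless near $r=1$.

Try a Möbius map $f(z)=\frac{a-z}{1-az}$, $0<a<1$. Then $a_0=a$ and $|a_k|=(1-a^2)a^{k-1}$ for $k\ge1$, so
$$M_1^f(r)=a+\frac{(1-a^2)r}{1-ar}\le a+\frac{1-a^2}{1-a}=1+2a<3 .$$
The moduli are geometric and $|f|=1$ on the circle, but the sum stays bounded while $N_1(r)\to\infty$.

There is one radius at which the Möbius map is perfect. For $r=a=2^{-1/2}$ we get $|a_0|=2^{-1/2}$ and $|a_k|=\frac12\,2^{-(k-1)/2}=2^{-(k+1)/2}$, which is exactly $b_k$. The bracket in (2.1) vanishes, and $M_1^f=\sqrt2=N_1$. For $r$ near $1$ a different kind of function is needed: about $(1-r)^{-1}$ coefficients must all have size about $(1-r)^{1/2}$.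

## 3. Three facts about oscillatory integrals

Write $e(x)=e^{2\pi ix}$ and $\hat u(x)=\int u(s)e(-xs)\,ds$. The letter $C$ denotes positive absolute constants that may change from line to line, and so does the exponent in $L^C$. The parameter $L$ is always larger than a suitable absolute constant. Phases are real and $C^2$; integrals of $e(F)$ over infinite intervals are improper.

**(T1)** If $F'$ is monotone, of constant sign, and $|F'|\ge\lambda>0$ on an interval, then $|\int e(F)|\le\frac1{\pi\lambda}$.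

Indeed $e(F)\,ds=\frac1{2\pi iF'}\,d(e(F))$. Integrating by parts on $[\alpha,\beta]$ gives the bound
$$\frac1{2\pi}\Big(\frac1{|F'(\alpha)|}+\frac1{|F'(\beta)|}+\Big|\frac1{F'(\alpha)}-\frac1{F'(\beta)}\Big|\Big)=\frac1\pi\max\Big(\frac1{|F'(\alpha)|},\frac1{|F'(\beta)|}\Big)\le\frac1{\pi\lambda},$$
because $1/F'$ is monotone of constant sign. If also $|F'|\to\infty$ at infinity, T1 applied to tails shows that the improper integral converges, and the bound passes to the limit.

**(T2)** If $F''$ has constant sign and $|F''|\ge\lambda>0$, then $|\int e(F)|\le3\lambda^{-1/2}$. If $\varphi\in C_c^1$, then $|\int\varphi\,e(F)|\le3\lambda^{-1/2}\|\varphi'\|_1$.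

The set $\{|F'|<\lambda^{1/2}\}$ is an interval of length at most $2\lambda^{-1/2}$. On each of the at most two remaining intervals T1 gives $\frac1\pi\lambda^{-1/2}$, and $2+\frac2\pi<3$. For the second claim integrate by parts: $\int\varphi\,e(F)=-\int\varphi'(x)\big(\int_{x_0}^xe(F)\big)dx$, with $x_0$ to the left of the support.

**(Fresnel)** For real $x$, $\int_{\mathbb R}e(\frac{s^2}2-xs)\,ds=e(\frac18-\frac{x^2}2)$.

This is $\int e^{i\pi s^2}ds=e^{i\pi/4}$ after completing the square.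

## 4. From unimodular functions to bounded analytic functions

Identity (2.1) concerns analytic $f$. It is much easier to write down a unimodular function $H$ on the circle, with some mass at negative frequencies. The next lemma says that this mass, and all other errors, are paid for only quadratically.

We recall one notion. For real $w\in L^2$ of the circle let $u$ be its Poisson integral and $\tilde u$ the harmonic conjugate with $\tilde u(0)=0$. On the Fourier side, conjugation multiplies the $k$th coefficient by $-i\,\mathrm{sgn}\,k$, so the boundary function $\tilde w$ of $\tilde u$ satisfies $\|\tilde w\|_2\le\|w\|_2$. The outer function with boundary values $e^{-w-i\tilde w}$ is $\mathcal O=e^{-u-i\tilde u}$; it is analytic without zeros and $|\mathcal O|=e^{-u}$. For example, if $w=\log|1-\rho z|$ with $0<\rho<1$, then $\mathcal O=1/(1-\rho z)$.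

**Lemma 3.** Let $b_k>0$ $(k\ge0)$ with $\sum b_k^2=1$, let $H$ be measurable on $\mathbb R/\mathbb Z$ with $|H|=1$ a.e. and Fourier coefficients $H_k$, and put
$$E^2=\sum_{k\ge0}(|H_k|-b_k)^2+\sum_{k<0}|H_k|^2 .$$
Then there is $f=\sum f_kz^k$ with $|f|\le1$ in $\mathbb D$ and, for every $p\in(0,2)$, $\sum|f_k|^pb_k^{2-p}\ge1-C_pE^2$.

*Proof.* Norms are in $L^2$ of the normalized circle.

**Step 1: discard negative frequencies and divide out the modulus.** The purpose is to define $f$. Let $H_+=\sum_{k\ge0}H_kz^k\in H^2$. Then $\|H_+-H\|_2\le E$, so $\||H_+|-1\|_2\le E$. Let $w=\log\max(|H_+|,\frac12)$ on the circle. Then $|w|\le2\,||H_+|-1|$: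

- if $|H_+|\ge1$, because $\log|H_+|\le|H_+|-1$;
- if $\frac12\le|H_+|<1$, because $|\log|H_+||\le(1-|H_+|)/|H_+|$;
- if $|H_+|<\frac12$, because $\log2<1<2(1-|H_+|)$.

So $\|w\|_2\le2E$ and $\|\tilde w\|_2\le2E$. Let $\mathcal O$ be the outer function with boundary values $e^{-w-i\tilde w}$. Since $w\ge-\log2$, $|\mathcal O|\le2$. Put $f=H_+\mathcal O\in H^2$. On the circle $|f|=|H_+|/\max(|H_+|,\frac12)\le1$. Being in $H^2$, $f$ is the Poisson integral of its boundary values, so $|f|\le1$ in $\mathbb D$.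

**Step 2: $f$ is close to $H$.** The purpose is to compare coefficients. On the circle $|H_+|e^{-w}\le1$, so
$$|f-H_+|\le|H_+|e^{-w}|e^{-i\tilde w}-1|+|H_+||e^{-w}-1|\le|\tilde w|+||H_+|-1|.$$
For the second term: if $|H_+|\ge\frac12$ it equals $|1-|H_+||$; if $|H_+|<\frac12$ then $e^{-w}=2$ and it equals $|H_+|<\frac12\le1-|H_+|$. Hence $\|f-H_+\|_2\le3E$, $\|f-H\|_2\le4E$, and by the triangle inequality in $\ell^2$, $\sum_{k\ge0}(|f_k|-b_k)^2\le25E^2$. Also $|f|=1$ where $|H_+|\ge\frac12$, so Chebyshev's inequality gives $1-\|f\|_2^2\le|\{|H_+|<\frac12\}|\le4E^2$.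

**Step 3: the linear term is quadratic in $E$.** As in (2.1),
$$\sum b_k(|f_k|-b_k)=\tfrac12\Big(\sum|f_k|^2-1-\sum(|f_k|-b_k)^2\Big)\ge-15E^2 .$$

**Step 4: pass to general $p$.** For $y\ge0$ we have $y^p\ge1+p(y-1)-C_p(y-1)^2$: the quotient $(1+p(y-1)-y^p)/(y-1)^2$ extends continuously to $y=1$ and tends to $0$ as $y\to\infty$ because $p<2$, so it is bounded on $[0,\infty)$. Put $y=x/b$ and multiply by $b^2$: $x^pb^{2-p}\ge b^2+pb(x-b)-C_p(x-b)^2$. With $x=|f_k|$, $b=b_k$, summation gives $\sum|f_k|^pb_k^{2-p}\ge1-15pE^2-25C_pE^2$. $\square$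

**The reduction.** Given $p$ and $r$, let $\varrho=r^{1/(2-p)}$ and $b_k^2=(1-\varrho^2)\varrho^{2k}$. Then $\sum b_k^2=1$ and $b_k^{2-p}=(1-r^{2/(2-p)})^{1-p/2}r^k=N_p(r)^{-1}r^k$, so Lemma 3 gives
$$M_p(r)\ge N_p(r)(1-C_pE^2).\tag{4.1}$$
Let $\nu=\log\varrho^{-2}=\frac2{2-p}\log\frac1r$ and $S=1/\nu$. Then $b_k^2=(1-e^{-\nu})e^{-\nu k}$. As $r\to1$, $S\asymp_p(1-r)^{-1}$ and $N_p(r)=(1-e^{-\nu})^{-(1-p/2)}\le C_pS^{1-p/2}$. Note that $p$ has disappeared from the problem for $H$. It suffices to find an absolute $\delta>0$ such that for all large $S$ there is a unimodular $H$ with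
$$E^2\le CS^{-1/2-\delta}.\tag{4.2}$$
Indeed (4.1) then gives $0\le N_p(r)-M_p(r)\le C_pS^{1-\frac p2-\frac12-\delta}=C_pS^{\frac{1-p}2-\delta}\le C_p(1-r)^{\frac{p-1}2+\delta}$ for $r$ near $1$, which is Theorem 2.

## 5. A chirp, and its constant loss at frequency zero

The natural candidate is a chirp, that is, a function $H(t)=e(\theta(t))$ on $(0,1)$ with increasing frequency $\theta'$. Stationary phase suggests $|H_k|^2\approx1/\theta''(t)$ at the time where $\theta'(t)=k$. We want this to be $\nu e^{-\nu k}$, so $\nu\theta''e^{-\nu\theta'}=1$, that is, $\frac d{dt}e^{-\nu\theta'}=-1$. Starting from frequency $0$ we get $e^{-\nu\theta'}=1-t$, hence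
$$\theta(t)=S\phi(t),\qquad\phi(t)=(1-t)\log(1-t)+t=\sum_{n\ge2}\frac{t^n}{n(n-1)},\qquad\theta'(t)=-S\log(1-t).$$
We shall use repeatedly that
$$0\le\phi(t)-\tfrac{t^2}2\le t^3\quad(0\le t\le\tfrac12),\qquad\phi'(t)=-\log(1-t)\ge t\ \text{ is increasing}.\tag{5.1}$$
The first part holds because $\sum_{n\ge3}\frac{t^n}{n(n-1)}\le\frac{t^3}6\sum_{j\ge0}t^j\le\frac{t^3}3$.

Here is the exact point where this fails. Let $0\le k\le\sqrt S$, $x=k/\sqrt S\in[0,1]$, and substitute $s=\sqrt St$: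
$$\sqrt S\,H_k=\int_0^{\sqrt S}e\big(S\phi(s/\sqrt S)-xs\big)ds .$$
By (5.1) the phase $S\phi(s/\sqrt S)$ differs from $s^2/2$ by at most $s^3/\sqrt S$, and its derivative is at least $s$. Let $h_0(s)=1_{s>0}e(s^2/2)$. Cutting at $a=S^{1/16}$ and using T1 beyond $a$ for both integrals,
$$|\sqrt SH_k-\hat h_0(x)|\le2\pi\int_0^a\frac{s^3}{\sqrt S}ds+\frac2{\pi(a-1)}\to0$$
uniformly in $x\in[0,1]$. But $\hat h_0(x)=e(-\frac{x^2}2)\int_{-x}^\infty e(\frac{u^2}2)du$ and half of the Fresnel integral is $\frac12e(\frac18)$, so $|\hat h_0(x)|\le\frac12+x$. For $0\le k\le\frac18\sqrt S$ we have $|\hat h_0(x)|\le\frac58$, while $\sqrt S\,b_k\to1$ uniformly. So for large $S$, $b_k-|H_k|\ge\frac14S^{-1/2}$ for all these $k$, and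
$$E^2\ge\tfrac1{16}S^{-1}\cdot\tfrac18\sqrt S=\tfrac1{128}S^{-1/2}.$$
Since $N_1=(1-e^{-\nu})^{-1/2}\ge S^{1/2}$, the quantity $N_1E^2$ is at least $\frac1{128}$: the loss is of exactly the critical order, and (4.1) gives no $o(1)$.

The loss comes from frequencies of order $\sqrt S$, equivalently from times of order $S^{-1/2}$, where the picture is the sharply cut chirp $h_0$ on the half-line. So we must replace $h_0$ by a better unimodular function on $(0,\infty)$.

## 6. The half-line problem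

**Proposition 4.** There are absolute constants $C,K\ge1$ such that for every $L\ge C$ there are $D\in[0,9L]$, $c\in\mathbb R$ and a measurable $h:\mathbb R\to\mathbb C$ with

1. $h=0$ on $(-\infty,0)$ and $|h|=1$ on $(0,\infty)$;
2. $h(s)=e(\frac{s^2}2+Ds+c)$ for $s\ge L^K$;
3. $\int_{-\infty}^0|\hat h|^2+\int_0^\infty(|\hat h|-1)^2\le C/L$, where $\hat h(x)=\lim_{T\to\infty}\int_0^Th(s)e(-xs)\,ds$;
4. the total variation of $h$ on $(0,L^K]$ is at most $L^{3K}$.

Item 3 is the point: for $h_0$ the left side is a fixed positive number, since $|\hat h_0|\le\frac58$ on $[0,\frac18]$. Item 2 lets us glue $h$ to a chirp on the circle, and item 4 controls the glued piece at high frequencies. A power of $L$ is harmless, because in the end $L$ is a tiny power of $S$.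

The plan for $h$ has two parts. First, a base function that starts its chirp at frequency $L$ instead of $0$. It leaks little to negative frequencies, but the frequencies in $[0,X_1]$, $X_1\asymp L$, are left under-filled. Second, a small perturbation of the phase, spread very thinly over a huge stretch of later time, which refills $[0,X_1]$ and harms nothing else.

## 7. The base function

**Construction.** Fix $\kappa_*\in C^\infty[0,\infty)$ with $\kappa_*(0)=1$, $1\le\kappa_*'\le9$, $\kappa_*'=9$ on $[0,\frac18]$, $\kappa_*'=1$ on $[1,\infty)$. Then $\kappa_*(\sigma)=\sigma+D_*$ for $\sigma\ge1$, with $D_*=\int_0^1\kappa_*'\in[1,9]$. Put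
$$\kappa(s)=L\kappa_*(s/L),\quad\Theta(s)=\int_0^s\kappa,\quad h_1(s)=1_{s>0}\,e(\Theta(s)),\quad A=\hat h_1,\quad D=LD_*,\quad X_1=(D_*+3)L\le12L .$$
For $s\ge L$ we have $\kappa(s)=s+D$, so $h_1(s)=\Gamma(s):=e(\frac{s^2}2+Ds+c)$ with a suitable real $c$. We consider $\Gamma$ on all of $\mathbb R$; by the Fresnel integral $\hat\Gamma(x)=e(c+\frac18-\frac{(x-D)^2}2)$, so $|\hat\Gamma|=1$.

The next lemma says that $A$ leaks little to the left, is essentially never above $1$ in modulus, and agrees with $\hat\Gamma$ beyond $X_1$. The refill needs $|A|\le1$, up to $C/L$. The initial slope $9$ brings the amplitude down to about $\frac13$ near the sharp cut, which leaves room for crude estimates there.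

**Lemma 5.** (a) $|A(x)|\le\frac1{\pi(L-x)}$ for $x<L$. (b) $|A(x)|\le1+C/L$ for all $x$. (c) $|A(x)-\hat\Gamma(x)|\le\frac2{\pi(x-D-L)}$ for $x\ge X_1$, so $\int_{X_1}^\infty|A-\hat\Gamma|^2\le1/L$.

*Proof.* (a) is T1, since the phase derivative $\kappa-x\ge L-x>0$ is increasing.

(c) Since $h_1=\Gamma$ beyond $L$, $A-\hat\Gamma=\int_0^Le(\Theta-xs)ds-\int_{-\infty}^L\Gamma(s)e(-xs)ds$. On both ranges the phase derivative is monotone, negative, and at least $x-D-L$ in modulus, because at $s=L$ it equals $L+D-x$. T1 gives the pointwise bound. The integral is at most $\frac4{\pi^2}\cdot\frac1{X_1-D-L}=\frac2{\pi^2L}$.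

(b) Let $\eta=\frac1{3\sqrt\pi}$, so that $\frac1{9\pi\eta}=\eta$. We treat four ranges of $x$.

If $x\le L$: the part over $[0,\eta]$ is at most $\eta$, and on $[\eta,\infty)$ we have $\kappa-x\ge9\eta$. So $|A|\le\eta+\frac1{9\pi\eta}=2\eta<1$.

If $x=\kappa(\tau)$ with $0\le\tau\le L/16$: the part with $|s-\tau|\le\eta$ contributes at most $2\eta$. Since $\kappa'=9$ on $[0,L/8]$ and $\kappa$ is increasing, $|\kappa-x|\ge9\eta$ on the rest, which consists of at most two intervals. So $|A|\le2\eta+\frac2{9\pi\eta}=4\eta=\frac4{3\sqrt\pi}<1$.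

If $x=\kappa(\tau)$ with $\tau\ge3L$: then $x\ge X_1$, and (c) with $|\hat\Gamma|=1$ gives $|A|\le1+\frac1{\pi L}$.

If $x=\kappa(\tau)$ with $\tau=L\tau_*$, $\tau_*\in[\frac1{16},3]$: substituting $s=L\sigma$, $A=L\int_0^\infty e(L^2F_*(\sigma))\,d\sigma$ with $F_*'(\sigma)=\kappa_*(\sigma)-\kappa_*(\tau_*)$. For $\sigma\ge4$, $F_*'\ge1$, so by T1 this part contributes at most $L\cdot\frac1{\pi L^2}=\frac1{\pi L}$. On $[0,4]$ Taylor's formula gives $F_*(\sigma)=F_*(\tau_*)+\frac{y^2}2$ with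
$$y=(\sigma-\tau_*)\sqrt{2V},\qquad V=\int_0^1(1-u)\kappa_*'(\tau_*+u(\sigma-\tau_*))\,du\in[\tfrac12,\tfrac92].$$
So $y$ is smooth in $(\sigma,\tau_*)$ on the compact set $[0,4]\times[\frac1{16},3]$. From $y\,\partial_\sigma y=F_*'$ we get $\partial_\sigma y=(\kappa_*(\sigma)-\kappa_*(\tau_*))/y$. The numerator is between $|\sigma-\tau_*|$ and $9|\sigma-\tau_*|$ in modulus and $|y|$ is between $|\sigma-\tau_*|$ and $3|\sigma-\tau_*|$, so $\partial_\sigma y\in[\frac13,9]$ (at $\sigma=\tau_*$ by continuity). Hence $q=d\sigma/dy=1/\partial_\sigma y$, as a function of $y$, has first and second derivatives that are polynomials in $\partial_\sigma^2y,\partial_\sigma^3y$ divided by powers of $\partial_\sigma y$; all are bounded by absolute constants. Let $[y_0,y_1]\ni0$ be the range of $y$. Then $|y_0|,y_1\ge\frac1{16}$ and both are at most $12$ in modulus. Put $\rho(y)=(q(y)-q(0))/y=\int_0^1q'(uy)\,du$, so $|\rho|,|\rho'|\le C$. Then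
$$\int_{y_0}^{y_1}e(\tfrac{L^2y^2}2)q\,dy=q(0)\int_{y_0}^{y_1}e(\tfrac{L^2y^2}2)dy+\int_{y_0}^{y_1}\rho\,y\,e(\tfrac{L^2y^2}2)dy=q(0)L^{-1}e(\tfrac18)+O(L^{-2}).$$
In the first term we completed to the full Fresnel integral, with tails bounded by T1. In the second we used $y\,e(\frac{L^2y^2}2)dy=\frac1{2\pi iL^2}\,d\,e(\frac{L^2y^2}2)$ and integrated by parts. Since $q(0)=\kappa_*'(\tau_*)^{-1/2}\le1$, multiplying by $L$ gives $|A|\le1+C/L$. $\square$

Alone, $h_1$ is much worse than $h_0$: by (a), $|A|\le\frac2{\pi L}$ on $[0,\frac L2]$, so $\int_0^{X_1}(|A|-1)^2\ge cL$ with some $c>0$. This gap must be filled.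

## 8. A fill made of positive powers

**What the fill must do.** We want $P$ supported in $[0,X_1]$ with $|A+P|\approx1$ there. We also want its inverse Fourier transform to sit at very late positive times and to be very small pointwise, so that it can be produced by a small change of the phase of $h_1$. A factor $e(m\psi(x))$ with $\psi(x)=-\frac12\Omega x^2$ and large $\Omega$ places frequency $x$ at time $-m\psi'(x)=m\Omega x$. For $m\ge1$ this is late and positive, and different $x$ land at different times, so the mass is spread thin. With $\zeta=e(\psi(x))$, the choice $P=\zeta-A$ would make $A+P$ unimodular, but the term $-A$ has no oscillating factor and undoes $h_1$ itself. We need $A$ plus positive powers of $\zeta$ only, and a Möbius map does this. For $|A|<1$ and $|\zeta|=1$,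
$$A+\sum_{m\ge1}(1-|A|^2)(-\overline A)^{m-1}\zeta^m=A+\frac{(1-|A|^2)\zeta}{1+\overline A\zeta}=\frac{A+\zeta}{1+\overline A\zeta},\tag{8.1}$$
which is unimodular because $|1+\overline A\zeta|=|\overline\zeta+\overline A|$. For instance, with $A=\frac12$ the sum is $\frac12+\frac34\zeta-\frac38\zeta^2+\cdots$.

**Step 1: make $A$ smooth and strictly smaller than $1$.** The series must converge fast and its coefficients must be differentiable. Let $A_b(x)=\int_0^{L^3}h_1(s)e(-xs)ds$. On $[0,X_1]$, T1 gives $|A-A_b|\le\frac1{\pi(L^3+D-X_1)}\le L^{-2}$. So $|A_b|\le1+C_2/L$ there, with $C_2$ absolute. Put $A_\sharp=(1-\frac1L)(1+\frac{C_2}L)^{-1}A_b$. Then $A_\sharp$ is smooth, and on $[0,X_1]$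
$$|A_\sharp|\le1-\tfrac1L,\qquad|A-A_\sharp|\le C/L,\qquad|A_\sharp^{(i)}|\le L^C\ (i\le2),$$
the last because $|A_b^{(i)}|\le\int_0^{L^3}(2\pi s)^ids\le(2\pi)^iL^{3(i+1)}$.

**Step 2: truncate and localize.** Let $M=\lceil L^2\rceil$ and $d_m=(1-|A_\sharp|^2)(-\overline{A_\sharp})^{m-1}$ for $m\ge1$. Let $\chi\in C_c^\infty$, $0\le\chi\le1$, be supported in $[\frac1{2L},X_1-\frac1{2L}]$, with $\chi=1$ on $[\frac1L,X_1-\frac1L]$ and $|\chi^{(i)}|\le CL^i$ $(i\le2)$. Put $\tilde d_m=\chi d_m$. Since $|A_\sharp|\le1$ on $[0,X_1]$, differentiating the power costs at most powers of $m\le M$, so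
$$|\tilde d_m^{(i)}|\le L^C\qquad(i\le2,\ m\le M).\tag{8.2}$$
Let $\Omega=L^{K_1}$, with $K_1$ a large absolute constant chosen at the end of Section 10. No exponent written $L^C$ in Sections 7–10 depends on $K_1$. Put
$$P(x)=\sum_{m=1}^M\tilde d_m(x)\,e(m\psi(x)),\qquad\psi(x)=-\tfrac12\Omega x^2 .$$

**Step 3: check the fill.** The truncation error is
$$\Big|\sum_{m>M}d_m\zeta^m\Big|\le\frac{1-|A_\sharp|^2}{1-|A_\sharp|}|A_\sharp|^M\le2(1-\tfrac1L)^{L^2}\le2e^{-L}.$$
By (8.1) with $A_\sharp$ in place of $A$, on $[\frac1L,X_1-\frac1L]$ we have $||A+P|-1|\le C/L$. Everywhere $|P|\le1+|A_\sharp|+2e^{-L}\le2-\frac1L+2e^{-L}\le2$ on the support of $\chi$, and $P=0$ elsewhere. On the rest of $[0,X_1]$, of measure $2/L$, use $|A|\le2$ and $|P|\le2$. Since $X_1\le12L$,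
$$\int_0^{X_1}(|A+P|-1)^2\le C/L,\qquad|P|\le2,\qquad\|P\|_2^2\le48L .\tag{8.3}$$

## 9. Reflections, and an orbit of the Schrödinger propagator

**The reflection.** We may only multiply $h_1$ by $e^{ig}$ with $g$ real, and for small $g$ this adds about $igh_1$. At late times $h_1=\Gamma$. Suppose $w$ is chosen with $\widehat{\Gamma w}=P$. Since $w$ is not purely imaginary, the best we can do is $ig=w-\overline w$, and this also adds $-\Gamma\overline w$. Multiplication by the unimodular $\Gamma$ preserves norms, so this reflection has the same norm as $P$. That is not small: on $[\frac1L,\frac L2]$ we have $|A|\le\frac2{\pi L}$ and $|A+P|=1+O(1/L)$, so $\|P\|_2^2\ge cL$. This is where the direct refill stops.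

The way out is that beyond $X_1$ we only care about moduli. There the transform of $h_1$ is close to $\hat\Gamma$, with modulus $1$, and adding $i\hat\Gamma R$ with $R$ real and small changes the modulus only to second order. So we add a second function whose transform cancels the real part of the reflection relative to $\hat\Gamma$. This creates another reflection, and so on. The bookkeeping is done by a unitary group.

**Definition.** For an integer $n$ let $G^n$ be the Fourier multiplier $\widehat{G^nu}(b)=e(-\frac{nb^2}2)\hat u(b)$.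

It is unitary on $L^2$ and preserves the Schwartz class; it is the free Schrödinger propagator at integer times. For example, if $u(y)=e^{-\pi y^2}$, then $\hat u(b)=e^{-\pi b^2}$ and $G^{-n}u(y)=\int e^{-\pi(1-in)b^2}e(by)\,db=(1-in)^{-1/2}e^{-\pi y^2/(1-in)}$, of modulus $(1+n^2)^{-1/4}e^{-\pi y^2/(1+n^2)}$: same norm, lower and wider.

**Step 1: multiplication by $\Gamma$ is a propagation.** For Schwartz $u$,
$$\widehat{\Gamma u}(x)=\hat\Gamma(x)\,(Gu)(x-D),\qquad\overline{G^nu}=G^{-n}\overline u.\tag{9.1}$$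
For the first identity let $\Gamma_T=\Gamma1_{[-T,T]}$. Inserting $u(s)=\int\hat u(b)e(bs)db$ and using Fubini, $\widehat{\Gamma_Tu}(x)=\int\hat u(b)\hat\Gamma_T(x-b)\,db$. By T2, $|\hat\Gamma_T|\le3$, and $\hat\Gamma_T\to\hat\Gamma$ pointwise, so dominated convergence gives $\widehat{\Gamma u}(x)=\int\hat u(b)\hat\Gamma(x-b)\,db$. Since $\hat\Gamma(x-b)=\hat\Gamma(x)\,e((x-D)b-\frac{b^2}2)$, this is $\hat\Gamma(x)(Gu)(x-D)$. The second identity follows from $\hat{\overline u}(b)=\overline{\hat u(-b)}$.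

**Step 2: set up the orbit.** Let
$$W(y)=\frac{P(y+D)}{\hat\Gamma(y+D)}=e(-c-\tfrac18)\,e(\tfrac{y^2}2)\,P(y+D)\in C_c^\infty,\qquad W^{[n]}=G^{-n}W,\quad W_j=W^{[2j]},\quad w_j=W^{[2j+1]}.$$
Then $Gw_j=W_j$ and $G\overline{w_j}=\overline{G^{-1}w_j}=\overline{W_{j+1}}$. By (9.1), $\Gamma w_0$ has transform $\hat\Gamma(x)W_0(x-D)=P(x)$, and $\Gamma(w_j-\overline{w_j})$ has transform $\hat\Gamma(x)\,(W_j-\overline{W_{j+1}})(x-D)$. The reflection of the $j$th function is thus $-\overline{W_{j+1}}$, and the next function contributes $+W_{j+1}$; together they give $2i\,\mathrm{Im}\,W_{j+1}$, which is of the harmless type.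

**Step 3: taper.** If we simply stopped after $J$ functions, the last reflection $-\overline{W_J}$ would remain, again with norm $\|P\|_2$. So let the weights decrease linearly. Let $J=\lceil L^2\rceil$, $\alpha_j=1-\frac jJ$, and
$$g=2\,\mathrm{Im}\sum_{j=0}^{J-1}\alpha_jw_j,$$
a real Schwartz function. Since $ig=\sum\alpha_j(w_j-\overline{w_j})$, $\alpha_0=1$, $\alpha_{j-1}=\alpha_j+\frac1J$ and $\alpha_J=0$,
$$\frac{\widehat{ig\Gamma}(x)}{\hat\Gamma(x)}=\sum_{j=0}^{J-1}\alpha_j\big(W_j-\overline{W_{j+1}}\big)(x-D)=\Big(W_0+2i\sum_{j=1}^{J-1}\alpha_j\,\mathrm{Im}\,W_j-\frac1J\sum_{j=1}^J\overline{W_j}\Big)(x-D).$$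
Therefore
$$\widehat{ig\Gamma}=P+i\hat\Gamma R-\hat\Gamma Q,\quad R(x)=2\sum_{j=1}^{J-1}\alpha_j\,\mathrm{Im}\,W_j(x-D)\in\mathbb R,\quad Q(x)=\frac1J\sum_{j=1}^J\overline{W_j(x-D)}.\tag{9.2}$$
The residual $Q$ is an average of $J$ functions of norm $\|P\|_2$. If they are nearly orthogonal, $\|Q\|_2^2\approx\|P\|_2^2/J\lesssim1/L$. It remains to prove near-orthogonality, the smallness of $R$ where it could hurt, and the smallness of $g$.

## 10. Where the orbit lives, and how thin it is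

**Lemma 6.** Let $K_1\ge3$. For $1\le n\le2J$ (so $n\le3L^2$), with exponents independent of $K_1$,
$$\sup_y|W^{[n]}(y)|\le L^C\Omega^{-1/2},\tag{10.1}$$
$$\int_{y\notin[\Omega/(8L),\,L^6\Omega]}|W^{[n]}|^2dy\le L^C\Omega^{-3}.\tag{10.2}$$

*Proof.* **Step 1: an explicit oscillatory integral.** The purpose is to write $W^{[n]}$ with a quadratic phase. Rescaling the Fresnel integral, $\int e(\frac{nb^2}2+by)db=n^{-1/2}e(\frac18)e(-\frac{y^2}{2n})$. Truncating this integral to $|b|\le T$, bounding it by $3n^{-1/2}$ via T2 and letting $T\to\infty$, as in the proof of (9.1), we see that $G^{-n}$ acts on $W$ by convolution with this kernel. Substituting $W$ with its argument written as $x-D$, we get, up to a unimodular constant,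
$$W^{[n]}(y)=n^{-1/2}\sum_{m=1}^M\int\tilde d_m(x)\,e(\Phi_m(x))\,dx,\quad\Phi_m(x)=-\frac{m\Omega x^2}2+\frac{(x-D)^2}2-\frac{(y+D-x)^2}{2n}.$$
Here $\Phi_m''=-m\Omega+1-\frac1n$ is constant, with $\frac\Omega2\le|\Phi_m''|\le M\Omega$.

**Step 2: the supremum.** By T2 with amplitude and (8.2), each integral is at most $C\Omega^{-1/2}\|\tilde d_m'\|_1\le L^C\Omega^{-1/2}$. Summing over $m\le M$ gives (10.1).

**Step 3: no stationary point outside the window.** The purpose is a lower bound for $|\Phi_m'|$. We have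
$$\Phi_m'(x)=-m\Omega x+(x-D)\big(1-\tfrac1n\big)+\tfrac yn,\qquad x\in[\tfrac1{2L},X_1]\ \text{on the support of }\tilde d_m .$$
As $K_1\ge3$, $X_1\le12L\le\Omega/(8L)$.

If $y\le\frac\Omega{8L}$, then $-\Phi_m'\ge\frac\Omega{2L}-X_1-\frac yn$. For $y\ge0$ this is at least $\frac\Omega{2L}-\frac\Omega{8L}-\frac\Omega{8L}=\frac\Omega{4L}$; for $y<0$ it is at least $\frac\Omega{4L}+\frac{|y|}{3L^2}$.

If $y\ge L^6\Omega$, then $\Phi_m'\ge\frac y{3L^2}-M\Omega X_1-D\ge\frac y{6L^2}$, because $M\Omega X_1+D\le CL^3\Omega\le\frac16L^4\Omega\le\frac y{6L^2}$.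

In all cases $|\Phi_m'|\ge B(y):=\frac1{12}\big(\frac\Omega L+\frac{|y|}{L^2}\big)$. For $0\le y\le\frac\Omega{8L}$ note that $B\le\frac1{12}\cdot\frac98\cdot\frac\Omega L$. For $y\ge L^6\Omega$ note that $\frac y{6L^2}\ge\frac y{12L^2}+\frac{L^4\Omega}{12}$.

**Step 4: integrate by parts twice.** Since $\Phi_m'''=0$, with $\tilde d=\tilde d_m$ and $\Phi=\Phi_m$,
$$\int\tilde d\,e(\Phi)=\frac1{(2\pi i)^2}\int\Big(\frac{\tilde d''}{\Phi'^2}-\frac{3\tilde d'\Phi''}{\Phi'^3}+\frac{3\tilde d\,\Phi''^2}{\Phi'^4}\Big)e(\Phi).$$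
Since $|\Phi''|\le M\Omega\le L^CB(y)$, each integral is at most $L^CB^{-2}$, and so $|W^{[n]}(y)|\le L^CB(y)^{-2}$ for these $y$. Finally
$$\int_{\mathbb R}B^{-4}dy=(12L^2)^4\int_{\mathbb R}(\Omega L+|y|)^{-4}dy\le CL^5\Omega^{-3},$$
which gives (10.2). $\square$

Also $\|W^{[n]}\|_2=\|W\|_2=\|P\|_2\le CL^{1/2}$ by unitarity. We now draw the consequences and fix $K_1$ as a sufficiently large absolute constant; each requirement below has the form $L^C\Omega^{-1/2}\le L^{-C'}$ or weaker, with exponents independent of $K_1$.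

**The residual $Q$.** For $1\le j<i\le J$, unitarity gives
$$|\langle W_i,W_j\rangle|=|\langle W^{[2(i-j)]},W\rangle|\le\|W\|_1\sup|W^{[2(i-j)]}|\le2X_1L^C\Omega^{-1/2}\le L^C\Omega^{-1/2}.$$
Hence $\|Q\|_2^2\le\frac{\|P\|_2^2}J+L^C\Omega^{-1/2}\le\frac CL$.

**The real part $R$.** If $x<X_1$ then $x-D<X_1\le\Omega/(8L)$, and only indices $n=2j\ge2$ occur in $R$. So (10.2) and the triangle inequality over at most $J$ terms give $\int_{-\infty}^{X_1}R^2\le L^C\Omega^{-3}\le\frac1L$. Also $\int_{\mathbb R}R^4\le\sup R^2\,\|R\|_2^2\le L^C\Omega^{-1}\le\frac1L$.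

**The phase $g$.** Similarly $\sup|g|\le L^C\Omega^{-1/2}$ and $\|g\|_2\le L^C$. With $s_1=\Omega/(8L)\ge L$, $s_2=L^6\Omega$ and $g_1=g\,1_{[s_1,s_2]}$, (10.2) gives $\|g-g_1\|_2^2\le L^C\Omega^{-3}$. We take $K_1$ so large that
$$\tfrac12\sup|g|\,\|g\|_2+\|g-g_1\|_2\le L^{-1}.\tag{10.3}$$

## 11. Proof of Proposition 4

Put $h=h_1e^{ig_1}$ and take $K\ge K_1+7$, so that $L^K>s_2$.

**Step 1: items 1 and 2.** These are immediate: $g_1$ is real and vanishes outside $[s_1,s_2]$, and $h_1=\Gamma$ for $s\ge L$.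

**Step 2: item 4.** We bound derivatives crudely. The multiplier commutes with differentiation, so $w_j'=G^{-(2j+1)}W'$. The kernel is bounded by $1$, so $|w_j'|\le\|W'\|_1\le L^C\Omega$: differentiating $e(m\psi)$ costs $2\pi m\Omega x\le L^C\Omega$, and differentiating $e(y^2/2)$ on the support costs $L^C$. Hence $g_1$, including its jumps at $s_1,s_2$, has variation at most $2\sup|g|+s_2L^C\Omega\le L^{C+2K_1}\le L^K$ if $K$ is large. The variation of $h_1$ on $(0,L^K]$ is at most $2\pi\int_0^{L^K}\kappa\le2\pi L^K(9L^K+L)$. Since $h_1$ and $e^{ig_1}$ are unimodular, the variation of $h$ is at most the sum, hence at most $L^{3K}$.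

**Step 3: the transform of $h$.** We linearize. Since $h_1=\Gamma$ on $[s_1,s_2]$,
$$h-h_1-ig\Gamma=h_1(e^{ig_1}-1-ig_1)-i\Gamma(g-g_1).$$
By $|e^{iu}-1-iu|\le u^2/2$ and (10.3) its $L^2$ norm is at most $\frac12\sup|g|\,\|g\|_2+\|g-g_1\|_2\le L^{-1}$. As $h-h_1$ is bounded with compact support, $\hat h=A+\widehat{(h-h_1)}$. By (9.2), Plancherel and $\|Q\|_2^2\le C/L$,
$$\hat h=A+P+i\hat\Gamma R+E_1,\qquad\|E_1\|_2^2\le C/L.$$

**Step 4: item 3.** We compare with the target on three ranges.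

- For $x<0$: $P=0$ and $|\hat h|\le|A|+|R|+|E_1|$. Here $\int_{-\infty}^0|A|^2\le\frac1{\pi^2L}$ by Lemma 5(a), and $\int_{-\infty}^{X_1}R^2\le\frac1L$.
- For $0<x<X_1$: $||\hat h|-1|\le||A+P|-1|+|R|+|E_1|$. Use (8.3).
- For $x>X_1$: $P=0$, and since $|\hat\Gamma|=1$ and $R$ is real, $|\hat\Gamma+i\hat\Gamma R|=\sqrt{1+R^2}\le1+\frac{R^2}2$. So $||\hat h|-1|\le|A-\hat\Gamma|+\frac{R^2}2+|E_1|$. Use Lemma 5(c) and $\int R^4\le\frac1L$.

Each contribution is at most $C/L$ in squared $L^2$ norm. $\square$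

## 12. Transplanting $h$ to the circle

We now build $H$ for (4.2): the function $h$, rescaled by $\sqrt S$, on a short initial arc, and then the chirp of Section 5 with frequency shifted by $D\sqrt S$. First we need stationary phase for this chirp with a good error term.

**Lemma 7.** Let $\mu(\omega)=\omega\log\omega-\omega+1$, $0<\omega_0<1<\omega_1$, $y_i=\mathrm{sgn}(\omega_i-1)\sqrt{2\mu(\omega_i)}$. For $\Lambda>0$,
$$\int_{\omega_0}^{\omega_1}e(\Lambda\mu(\omega))\,d\omega=\Lambda^{-1/2}e(\tfrac18)+O\Big(\frac1\Lambda\Big(1+\frac1{|y_0|}+\frac1{y_1}\Big)\Big),\qquad y_1\ge\log\omega_1 .$$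

*Proof.* We have $\mu(1)=0$, $\mu'(\omega)=\log\omega$, $\mu(0+)=1$. So $\frac{y^2}2=\mu(\omega)$, $\mathrm{sgn}\,y=\mathrm{sgn}(\omega-1)$, defines an analytic diffeomorphism $(0,\infty)\to(-\sqrt2,\infty)$ with $y=(\omega-1)(1+O(\omega-1))$ near $1$. From $y\,dy=\log\omega\,d\omega$ we get $q=\frac{d\omega}{dy}=\frac y{\log\omega}$, $q(0)=1$. Put $\rho=\frac{q-1}y=\frac1{\log\omega}-\frac1y$. At $\omega=1$ both terms have simple poles in $\omega$ with residue $1$, so $\rho$ extends analytically there and is smooth on $[\frac12,2]$. On $\omega\le\frac12$ and on $\omega\ge2$ each of $\frac1{\log\omega}$, $\frac1y$ is bounded and monotone. So $\sup|\rho|+\mathrm{Var}(\rho)\le C$ on $(0,\infty)$.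

The integral is $\int_{y_0}^{y_1}e(\frac{\Lambda y^2}2)(1+y\rho)\,dy$. The term $1$ gives the full Fresnel integral $\Lambda^{-1/2}e(\frac18)$ minus two tails, each at most $\frac1{\pi\Lambda|y_i|}$ by T1. For the other, $y\,e(\frac{\Lambda y^2}2)dy=\frac1{2\pi i\Lambda}\,d\,e(\frac{\Lambda y^2}2)$, and integration by parts gives at most $\frac1{2\pi\Lambda}(2\sup|\rho|+\mathrm{Var}\,\rho)\le C/\Lambda$. Finally $\mu(e^u)=\int_0^use^sds\ge\frac{u^2}2$ for $u\ge0$, so $y_1\ge\log\omega_1$. $\square$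

**Set-up.** Take $K$ from Proposition 4 and let $\delta\in(0,\frac1{18(6K+1)}]$ be an absolute constant. Put $L=S^\delta$, $Z=L^{6K+1}$, $a=Z^2$, so that $Z^9\le S^{1/2}$; $S$ is large. Take $h,D,c$ from Proposition 4. Put $t_1=L^KS^{-1/2}$, $t_2=1-\frac1S$,
$$\theta(t)=S\phi(t)+D\sqrt S\,t+c,\qquad k(t):=\theta'(t)=-S\log(1-t)+D\sqrt S,$$
$$H(t)=h(\sqrt St)\ (0<t<t_1),\qquad H(t)=e(\theta(t))\ (t_1\le t<t_2),\qquad H(t)=1\ (t_2\le t<1).$$
So $|H|=1$ a.e. Write $H_k=\int_0^1H(t)e(-kt)dt=I_k+II_k+III_k$ for the three pieces. We show $E^2\le CS^{-1/2}/L=CS^{-1/2-\delta}$, which is (4.2).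

**Step 0: bounds used throughout.** By Parseval, $\sum_k|III_k|^2=\frac1S$. By item 4 and integration by parts, $|\int_0^{L^K}h(s)e(-xs)ds|\le\frac{2+L^{3K}}{2\pi|x|}\le L^{3K}/|x|$. Since $I_k=S^{-1/2}\int_0^{L^K}h(s)e(-ks/\sqrt S)ds$, we get $|I_k|\le L^{3K}/|k|$ and
$$\sum_{|k|>Z\sqrt S}|I_k|^2\le\frac{4L^{6K}}{Z\sqrt S}=\frac{4S^{-1/2}}L.\tag{12.1}$$
Finally $k(t_1)\le2St_1+D\sqrt S\le(2L^K+9L)\sqrt S\le\frac12Z\sqrt S$.

**Step 1: $k<-Z\sqrt S$.** Here we bound $|H_k|^2$. Since $\theta'-k\ge|k|$ is increasing, T1 gives $|II_k|\le\frac1{\pi|k|}$. So $\sum|H_k|^2\le C\big(\frac1S+\frac{S^{-1/2}}L+\frac{S^{-1/2}}Z\big)\le CS^{-1/2}/L$.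

**Step 2: $Z\sqrt S<k\le k_{\max}:=S\log S-S+D\sqrt S$.** This is the bulk, where stationary phase must reproduce $b_k$. Let $v=1-t$, $v_k=e^{-\nu(k-D\sqrt S)}$, $v=v_k\omega$. Then $\theta(t)-kt=S(v\log v-v)+(k-D\sqrt S)v+\text{const}$. Since $k-D\sqrt S=-S\log v_k$, this equals $Sv_k(\omega\log\omega-\omega)+\text{const}$. So, up to a unimodular factor,
$$II_k=v_k\int_{\omega_0}^{\omega_1}e(\Lambda\mu(\omega))\,d\omega,\qquad\Lambda=Sv_k,\quad\omega_0=\frac1{Sv_k},\quad\omega_1=\frac{1-t_1}{v_k}.$$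
From $k\le k_{\max}$, $v_k\ge e/S$ and $\omega_0\le e^{-1}$. As $\mu$ decreases on $(0,1)$, $\mu(\omega_0)\ge1-\frac2e$ and $|y_0|\ge\frac12$. Also $\log\omega_1=\nu(k-k(t_1))\ge\frac{\nu k}2>0$ by Step 0, so $y_1\ge\frac{\nu k}2$. By Lemma 7, $II_k=B_k+E_k$ with
$$|B_k|=\sqrt{v_k/S}=\sqrt{\nu v_k},\qquad|E_k|\le\frac CS\Big(1+\frac1{\nu k}\Big)\le C\Big(\frac1S+\frac1k\Big).$$
There are at most $S\log S$ values of $k$, so $\sum|E_k|^2\le C\big(\frac{\log S}S+\frac{S^{-1/2}}Z\big)$. Further $\frac{|B_k|^2}{b_k^2}=\frac\nu{1-e^{-\nu}}e^{D/\sqrt S}=1+O(LS^{-1/2})$, so $\sum(|B_k|-b_k)^2\le\frac{CL^2}S\sum b_k^2\le\frac{CL^2}S$. As $||H_k|-b_k|\le||B_k|-b_k|+|E_k|+|I_k|+|III_k|$, (12.1) and Step 0 show that the contribution to $E^2$ is at most $CS^{-1/2}/L$.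

**Step 3: $k>k_{\max}$.** Here everything is small and we only need upper bounds. First, $\sum_{k>k_{\max}}b_k^2\le e^{-\nu k_{\max}}\le\frac eS$. Next, $v_k<\frac eS$ and $\theta'(t)-k=-S\log\frac v{v_k}$.

If $k\le k_{\max}+2S$: the part of $II_k$ with $v\in[\frac1S,\frac{e^3}S]$ is at most $\frac{e^3}S$. For $v\ge\frac{e^3}S$, $|\theta'-k|=S\log\frac v{v_k}\ge2S$, and T1 applies. So $|II_k|\le\frac CS$, and these at most $2S+1$ terms contribute at most $\frac CS$ to $\sum|II_k|^2$.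

If $k>k_{\max}+2S$: since $k(t)\le k(t_2)=S\log S+D\sqrt S=k_{\max}+S$, we have $k-k(t)\ge\frac12(k-k_{\max})$, so $|II_k|\le\frac2{\pi(k-k_{\max})}$, with sum of squares at most $\frac CS$.

With the bounds for $I_k$, $III_k$, the contribution is at most $CS^{-1/2}/L$.

**Step 4: $|k|\le Z\sqrt S$, comparison with $\hat h$.** This is the range where the plain chirp failed. Put $x=k/\sqrt S$, $\gamma(s)=\frac{s^2}2+Ds+c$, $\Theta_S(s)=\theta(s/\sqrt S)$ and $\hat h_a(x)=\int_0^ah(s)e(-xs)ds$; note $L^K\le a\le\frac12\sqrt S$. By (5.1), $|\Theta_S-\gamma|\le s^3S^{-1/2}$ on $[0,a]$. Also $\Theta_S'(s)-x=-\sqrt S\log(1-s/\sqrt S)+D-x\ge s-x\ge a-Z$ and is increasing for $a\le s<\sqrt S\,t_2$. Using item 2 for $h$ on $[L^K,a]$,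
$$\big|\sqrt S(I_k+II_k)-\hat h_a(x)\big|=\Big|\int_{L^K}^a[e(\Theta_S)-e(\gamma)]e(-xs)ds+\int_a^{\sqrt St_2}e(\Theta_S(s)-xs)ds\Big|\le\frac{2a^4}{\sqrt S}+\frac1{\pi(a-Z)}\le\frac CZ,$$
since $a^4=Z^8\le\sqrt S/Z$. The squares of these errors, multiplied by $S^{-1}$ and summed over the at most $3Z\sqrt S$ integers $|k|\le Z\sqrt S$, total at most $\frac{CS^{-1/2}}Z$.

**Step 5: from integrals to sums.** Item 3 is an integral bound and we need a sum over $x=k/\sqrt S$. By item 2 and T1, $|\hat h-\hat h_a|\le\frac1{\pi(a-Z-1)}\le CZ^{-2}$ for $|x|\le Z+1$. So by item 3, $\int_0^{Z+1}(|\hat h_a|-1)^2+\int_{-Z-1}^0|\hat h_a|^2\le\frac CL$. The functions $(|\hat h_a|-1)^2$ and $|\hat h_a|^2$ have Lipschitz constant at most $Ca^3$, because $|\hat h_a|\le a$ and $|\hat h_a'|\le2\pi\int_0^as\,ds=\pi a^2$. Compare the value at $k/\sqrt S$ with the integral over the cell $[\frac k{\sqrt S},\frac{k+1}{\sqrt S}]$. This cell lies in $[0,Z+1]$ if $0\le k\le Z\sqrt S$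 and in $[-Z,0]$ if $-Z\sqrt S\le k\le-1$. Hence
$$S^{-1/2}\sum_{0\le k\le Z\sqrt S}\big(|\hat h_a(\tfrac k{\sqrt S})|-1\big)^2+S^{-1/2}\sum_{-Z\sqrt S\le k<0}|\hat h_a(\tfrac k{\sqrt S})|^2\le\frac CL+\frac{CZa^3}{\sqrt S}\le\frac CL,$$
since $Za^3S^{-1/2}=Z^7S^{-1/2}\le Z^{-2}$.

**Step 6: sum up the range $|k|\le Z\sqrt S$.** We have $b_k=S^{-1/2}(1+O(ZS^{-1/2}))$ for $0\le k\le Z\sqrt S$, so $\sum(b_k-S^{-1/2})^2\le CZ^3S^{-3/2}\le CS^{-1/2}/L$. For $0\le k\le Z\sqrt S$,
$$\big||H_k|-b_k\big|\le S^{-1/2}\big||\hat h_a(x)|-1\big|+\big|(I_k+II_k)-S^{-1/2}\hat h_a(x)\big|+|III_k|+|b_k-S^{-1/2}|,$$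
and for $-Z\sqrt S\le k<0$,
$$|H_k|\le S^{-1/2}|\hat h_a(x)|+\big|(I_k+II_k)-S^{-1/2}\hat h_a(x)\big|+|III_k|.$$
Square and sum. The first terms give $S^{-1}\sum(\cdots)^2\le CS^{-1/2}/L$ by Step 5, the second terms give $CS^{-1/2}/Z$ by Step 4, and the remaining ones were bounded above. The contribution is at most $CS^{-1/2}/L$.

**Step 7: conclusion.** Adding Steps 1, 2, 3 and 6, $E^2\le CS^{-1/2}/L=CS^{-1/2-\delta}$. This is (4.2). As shown in Section 4, it gives
$$0\le N_p(r)-M_p(r)\le C_p(1-r)^{\frac{p-1}2+\delta}$$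
for $r$ close to $1$, which is Theorem 2; the right side tends to $0$ whenever $p>1-2\delta$. For $p=1$,
$$0\le\Big(\frac1{1-r^2}\Big)^{1/2}-M_1(r)\le C(1-r)^\delta\to0,$$
which is Theorem 1. $\blacksquare$
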